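# A probability space with no lifting

## 1. Translation-invariant liftings of $C\times C$

Let $(X,\Sigma,\mu)$ be a probability space, not assumed complete. Identify two measurable sets when they differ by a null set. Can one choose one measurable set from each class so that the choices respect finite unions, intersections and complements? This is the question whether the space has a lifting.

**Definition (lifting).** Let $\mathcal N=\{E\in\Sigma:\mu E=0\}$, let $\mathfrak A=\Sigma/\mathcal N$ be the measure algebra, and let $E\mapsto E^\bullet$ be the canonical map $\Sigma\to\mathfrak A$. A lifting is a Boolean homomorphism $\theta:\mathfrak A\to\Sigma$ with $(\theta a)^\bullet=a$ for every $a\in\mathfrak A$. Equivalently, it is a Boolean homomorphism $\phi:\Sigma\to\Sigma$ such that $\mu(E\triangle\phi E)=0$ for every $E\in\Sigma$ and $\phi E=\emptyset$ whenever $\mu E=0$.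

To pass from $\theta$ to $\phi$, put $\phi E=\theta(E^\bullet)$. To pass back, put $\theta(E^\bullet)=\phi E$. This is well defined: if $\mu(E\triangle F)=0$, then $\phi E\triangle\phi F=\phi(E\triangle F)=\emptyset$. We always use the second form.

Given a lifting $\phi$ and $x\in X$, put
$$U_x=\{E\in\Sigma:\ x\in\phi E\}.$$
Since $\phi$ is a Boolean homomorphism, $U_x$ is an ultrafilter of the algebra $\Sigma$. It contains no null set. Moreover
$$E\in U_x,\ \ \mu(E\setminus F)=0\ \Longrightarrow\ F\in U_x, \tag{1}$$
because $\phi E\setminus\phi F=\phi(E\setminus F)=\emptyset$. So a lifting is a choice of one ultrafilter of non-null sets at each point, with the requirement that each $\phi E=\{x:E\in U_x\}$ is measurable and almost equal to $E$.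

Let $C=\{0,1\}^\omega$ with its usual measure $m$ (independent fair bits). Bits are added mod 2, and $q+1$ denotes $q$ with every bit flipped. We need the zero–one law, in a form slightly more general than for Borel sets.

**Lemma 1 (zero–one law).** Let $V\subseteq C$ be measurable for the completion of $m$ and invariant under changes of finitely many coordinates. Then $m(V)\in\{0,1\}$.

*Proof.* For a finite string $s$ of length $n$ let $[s]=\{q:q\text{ begins with }s\}$. If $s,s'$ have the same length $n$, then adding a suitable finite set of bits carries $[s]$ to $[s']$ and $V$ to itself, and it preserves $m$. So $m(V\cap[s])=m(V\cap[s'])$, whence $m(V\cap [s])=2^{-n}m(V)=m(V)\,m([s])$. The finite measures $A\mapsto m(V\cap A)$ and $A\mapsto m(V)m(A)$ agree on the sets $[s]$. Together with $\emptyset$ these form a family closed under intersections that contains $C$ and generates the Borel sets. Hence the two measures agree on Borel sets, and then on sets measurable for the completion. Taking $A=V$ gives $m(V)=m(V)^2$. $\square$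

**Proposition 1.** Let $X=C\times C$ with its Borel $\sigma$-algebra and the measure $m\times m$. No lifting $\phi$ of $X$ satisfies $\phi(E+t)=\phi E+t$ for all Borel $E$ and all $t\in C\times C$.

*Proof.* Suppose $\phi$ is such a lifting. Write points as $(q,y)$.

**Step 1: $\phi$ fixes the coordinate sets.** Let $E$ be $\{q(n)=1\}$ or $\{y(n)=1\}$. For each $t$, $E+t$ is $E$ or $X\setminus E$. In both cases
$$(\phi E\triangle E)+t=\phi(E+t)\triangle(E+t)=\phi E\triangle E .$$
So $\phi E\triangle E$ is a null set invariant under all translations. A nonempty invariant set is all of $X$, so $\phi E=E$.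

**Step 2: find points where an integer function is infinite.** Put $N(y)=1+\min\{n:y(n)=1\}$ for $y\neq0$, and $N(0)=1$. Up to a null set, $\{N>n\}$ is $\{y(r)=0\text{ for all }r<n\}$. By Step 1, $\phi$ fixes this last set, and it contains $(q,0)$ for every $q$. So $\{N>n\}\in U_{(q,0)}$ for every $q\in C$ and $n\in\omega$.

**Step 3: read the bit of $q$ at the infinite index.** Let $E=\{(q,y):q(N(y)-1)=1\}$ and let $D(q)\in\{0,1\}$ be the indicator of $(q,0)\in\phi E$. Since $\phi E$ is Borel, so is $D$.

If $t=(1,0)$, where $1$ is the constant sequence, then $E+t=X\setminus E$. Hence $(q+1,0)\in\phi E$ iff $(q,0)\in\phi E+t=\phi(E+t)=X\setminus\phi E$, that is, $D(q+1)=1-D(q)$.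

If $F\subset\omega$ is finite and nonempty and $t=(1_F,0)$, then $(E+t)\triangle E\subseteq\{N-1\in F\}$ is disjoint from $\{N>\max F+1\}\in U_{(q,0)}$. So $E\in U_{(q,0)}$ iff $E+t\in U_{(q,0)}$. Since $\phi(E+t)=\phi E+t$, this says $D(q)=D(q+1_F)$.

**Step 4: contradiction.** $V=\{D=1\}$ is Borel and invariant under finite changes, so $m(V)\in\{0,1\}$. The flip $q\mapsto q+1$ preserves $m$ and exchanges $V$ with its complement, so $m(V)=\frac12$. $\square$

The proof uses measurability of $\phi E$ on the null set $C\times\{0\}$. If we replaced the Borel sets by the completion, every subset of $C\times\{0\}$ would be measurable and $D$ could be any function at all.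

What changes when $\phi$ need not commute with translations? Three things are lost.

1. $D(q)$ and $D(q+1)$ are computed in two unrelated ultrafilters $U_{(q,0)}$ and $U_{(q+1,0)}$.
2. $\phi$ need not fix coordinate sets at the points we care about. They form a null set, and a lifting may do as it pleases on a given null set.
3. On a product with many factors, $\phi E$ may depend on coordinates that $E$ does not depend on.

## 2. Atoms, density points, and the statement for $\{0,1\}^\kappa$

Liftings are sometimes easy to find. Suppose that $A=\{a_0,a_1,\dots\}\subseteq X$ is countable, its singletons are measurable with positive measure, and $\mu A=1$. Put $\phi E=(E\cap A)\cup(X\setminus A)$ if $a_0\in E$ and $\phi E=E\cap A$ otherwise. On $A$ this is the identity, and off $A$ it copies the answer at $a_0$, so it is a homomorphism into $\Sigma$. It changes $E$ only inside the null set $X\setminus A$, and a null $E$ misses $A$, so $\phi E=\emptyset$. No completeness was needed.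

For the *completion* of $m$ on $C$ one can also argue by hand. Say that $E$ has density 1 at $x$ if $2^n m(E\cap[x|n])\to1$, where $x|n$ is the initial string of length $n$. The sets with density 1 at $x$ form a proper filter containing all conull sets; extend it to an ultrafilter $U_x$ of measurable sets, which then contains no null set. Put $\phi E=\{x:E\in U_x\}$. This is a homomorphism into the power set of $C$ that kills null sets. If $E$ has density 1 at $x$ then $x\in\phi E$, and if $C\setminus E$ has density 1 at $x$ then $x\notin\phi E$. By Lebesgue's density theorem one of the two holds, with the right answer, at almost every $x$. So $\phi E\triangle E$ is contained in a null set. Completeness is used only now, to conclude that $\phi E$ is measurable.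

The problem comes from "MEASURE THEORY Volume 3" (https://github.com/lakshyaBamne/MyResources). It records that every complete probability space has a lifting, by a proof that uses completeness at only one point, and that for Borel measure on $\mathbb R$ the existence of a lifting is known to be undecidable in ZFC, that is, with the axiom of choice but without the continuum hypothesis. So one may wonder whether the theorem holds for all probability spaces. The conjecture stated there is that ZFC alone proves that some probability space has no lifting. This is true.

**Theorem 1 (ZFC).** Let $\mathfrak c=2^\omega$, $\nu=\max(\mathfrak c,\omega_2)$ and $\kappa_0=\nu^{++}$. For every cardinal $\kappa\ge\kappa_0$, the space $\{0,1\}^\kappa$, with the $\sigma$-algebra generated by the coordinates and the usual product measure, has no lifting.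

In particular $\{0,1\}^{\kappa_0}$ with this $\sigma$-algebra (its Baire $\sigma$-algebra) has none, and it is not consistent that every probability space has a lifting. It is not claimed that $\kappa_0$ is the least cardinal for which Theorem 1 holds.

**The working model.** Since $|\kappa\times\omega|=\kappa$, the space in Theorem 1 is isomorphic to $X=C^\kappa$ with the product $\sigma$-algebra $\Sigma$ and $\mu=m^\kappa$. Write $x=(x_k)_{k<\kappa}$ with $x_k\in C$. A set $E\subseteq X$ is *determined by* $J\subseteq\kappa$ if membership of $x$ in $E$ depends only on $x|J$. For example, $\{x:x_3(0)=x_5(7)\}$ is determined by $\{3,5\}$. Sets determined by some countable $J$ form a $\sigma$-algebra containing the coordinate sets, so every $E\in\Sigma$ is determined by a countable $J$. Then $E=\{x:x|J\in H\}$ with $H\subseteq C^J$ Borel: $H$ is the preimage of $E$ under the measurable map that extends $w\in C^J$ by $0$ outside $J$. This is how a lifting of $X$ is forced to be "Borel", even on null sets.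

## 3. Twisted copies of one sequence inside one point

**Two copies in one point.** To recover item 1, put both $q$ and $q+1$ into the same point. On $C^3$, with points $(q,q',y)$ and $N=N(y)$ as in Section 1, look at $x=(q,q+1,0)$, and suppose for the moment that $\phi$ fixes coordinate sets at $x$. Let $E=\{q(N-1)=1\}$ and $E'=\{q'(N-1)=1\}$. We hope that exactly one of $E,E'$ lies in $U_x$.

For each fixed $n$, $U_x$ contains $\{q(n)\ne q'(n)\}$. But $N-1$ is not a fixed index. Let $M=\min\{n:q(n)=q'(n)\}$. On $\{M\ge N\}$ the sequences differ at $N-1$, and if $\{M\ge N\}\in U_x$ we are done. Nothing forces this. Given $n$, consider the points whose three components agree with those of $x$ on the first $n$ digits, whose $y$ has its next digits $0,1$, and which satisfy $q(n)=q'(n)$ and $q(n+1)=q'(n+1)=1$. They form a set of positive measure. On it $N=n+2$ and $M=n<N$, and the points lie in $E\cap E'$. So the basic neighborhoods of $x$ together with $\{M<N\}\cap E\cap E'$ have non-null finite intersections, and some ultrafilter of non-null sets contains them all. This is where the naive argument stops: the two infinite integers $M$ and $N$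 may be in the wrong order.

**The way around it.** Let the index $N$ be itself an index up to which another family of copies agrees. Take two families of coordinates, $B$ and $B'$, with agreement indices $N$ and $N'$. An ultrafilter must contain $\{N'\ge N\}$ or $\{N\ge N'\}$. In the first case the copies in $B'$ agree long enough to be compared at index $N-1$; in the second case the copies in $B$ can be compared at index $N'-1$. Either order is good for one of the families.

**Why the twists must be random, hidden, and infinitely many.** Suppose that family $B'$ carries copies $g_l\xi$ of one sequence $\xi$, where each $g_l$ makes a finite change and perhaps a global flip, recorded by $\varepsilon(g_l)\in\{0,1\}$. Reading the $l$-th copy at the infinite index gives a bit $D_l(g_l\xi)$. Comparison will say that $D_l(g_l\xi)+\varepsilon(g_l)$ does not depend on $l$. But the functions $D_l$ are unrelated, since they come from different sets. With fixed $g_l$ there is no contradiction: the constants $D_l\equiv\varepsilon(g_l)$ satisfy the condition. So we choose the twists at random, $g_l=\Gamma_l(u)$, and store $u$ in an extra coordinate. Then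 $U_x$ knows the twists, and we arrange that $D_l$ does not. Finitely many $l$ would not suffice: with all $D_l\equiv0$, the bits $\varepsilon(\Gamma_l(u))$ for $l\le L$ are all equal with positive probability. With infinitely many $l$ the condition has probability zero (Lemma 2).

**Why $\kappa$ is large.** The bit read from copy $l$ must depend on the point only through that copy, the other family, and fixed data. A lifting may violate this for some coordinates, as item 3 says. If $\kappa$ is large enough, a free-set argument finds coordinates for which it does not.

For item 2, the special points will form a null set, but each single coordinate of a special point will have law $m$. That turns out to be enough.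

## 4. The group $G$ and the random twists

**Definition (the group $G$).** $G$ is the countable group of pairs $g=(F,\varepsilon)$ with $F\subset\omega$ finite and $\varepsilon\in\{0,1\}$, under $(F,\varepsilon)+(F',\varepsilon')=(F\triangle F',\varepsilon+\varepsilon')$. We write $F(g),\varepsilon(g)$ for the components. $G$ acts on $C$ by
$$(gq)(n)=q(n)+1_{F(g)}(n)+\varepsilon(g). \tag{2}$$

For example, $g=(\{0\},1)$ sends $(0,1,1,0,\dots)$ to $(0,0,0,1,\dots)$. Formula (2) is an action because $1_{F\triangle F'}=1_F+1_{F'}$ mod 2. The map $\varepsilon:G\to\{0,1\}$ is a homomorphism, each $q\mapsto gq$ preserves $m$, and $(gq)(n)=q(n)+\varepsilon(g)$ for $n\notin F(g)$.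

**Definition (the maps $\Gamma_l$).** Enumerate $G=\{g_n:n\in\omega\}$ without repetition and fix a bijection $\langle\cdot,\cdot\rangle:\omega\times\omega\to\omega$. For $u\in C$ and $l\in\omega$ let $\Gamma_l(u)=g_n$ for the least $n$ with $u(\langle l,n\rangle)=1$, and $\Gamma_l(u)=g_0$ if there is none.

For example, if $u(\langle l,0\rangle)=u(\langle l,1\rangle)=0$ and $u(\langle l,2\rangle)=1$, then $\Gamma_l(u)=g_2$; this has probability $\frac18$. Different $l$ use disjoint sets of bits, so under $m$ the $\Gamma_l$ are independent and identically distributed, with $\rho(g):=\Pr(\Gamma_l=g)>0$ for every $g\in G$.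

The next lemma replaces Step 4 of Proposition 1.

**Lemma 2.** Let $D_l:C\to\{0,1\}$ $(l\in\omega)$ be Borel. Then
$$P=\{(\xi,u)\in C^2:\ D_l(\Gamma_l(u)\xi)+\varepsilon(\Gamma_l(u))\text{ is the same for all }l\in\omega\}$$
is $m\times m$-null.

*Proof.* For $c\in\{0,1\}$ let
$$V_c=\{\xi:\ \forall g\in G\ \exists L\ \forall l\ge L\quad D_l(g\xi)+\varepsilon(g)=c\},$$
a Borel set. Clearly $V_0\cap V_1=\emptyset$.

**Step 1: if $P$ is not null, then $V_0\cup V_1$ is not null.** By Fubini's theorem the section $P^\xi=\{u:(\xi,u)\in P\}$ has positive measure for a non-null set of $\xi$. Fix such a $\xi$ and put $c_l(u)=D_l(\Gamma_l(u)\xi)+\varepsilon(\Gamma_l(u))$. Since $\xi$ is fixed, $c_l$ is a function of $\Gamma_l(u)$, so the $c_l$ are independent random variables of $u$. Now $P^\xi=\bigcup_{c}\bigcap_l\{c_l=c\}$, so for some $c$ we have $\prod_l\Pr(c_l=c)>0$, and hence $\Pr(c_l\ne c)\to0$. Let $g\in G$. For all large $l$, $\Pr(c_l\neq c)<\rho(g)$. On $\{\Gamma_l=g\}$, which has probability $\rho(g)$, $c_l$ has the constant value $D_l(g\xi)+\varepsilon(g)$, so for such $l$ this value must be $c$. As $g$ was arbitrary, $\xi\in V_c$. So $V_0\cup V_1$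 contains a non-null set.

**Step 2: $V_0$ and $V_1$ are null.** Let $\xi\in V_c$ and $h\in G$. For each $g$ and all large $l$,
$$D_l(g(h\xi))+\varepsilon(g)=D_l((g+h)\xi)+\varepsilon(g+h)+\varepsilon(h)=c+\varepsilon(h),$$
so $h\xi\in V_{c+\varepsilon(h)}$. With $h=(F,0)$ this says that $V_c$ is invariant under finite changes, so $m(V_c)\in\{0,1\}$ by Lemma 1. With $h=(\emptyset,1)$ it says that the measure-preserving involution $q\mapsto q+1$ exchanges $V_0$ and $V_1$. So $m(V_0)=m(V_1)\le\frac12$, and both are $0$. This contradicts Step 1 unless $P$ is null. $\square$

## 5. Blocks and their agreement index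

We now define the index $N$ for a family of coordinates. A first idea would be the first place where some copy disagrees with copy $0$, over all copies at once. This fails. Fix $g\in G$ and $n>\max F(g)$. Among points with $\Gamma_0=g$, almost surely infinitely many $l$ have $\Gamma_l=(\emptyset,0)$, and each of the corresponding independent sequences agrees with the required bit at place $n$ with probability $\frac12$. So "all copies agree with copy $0$ up to $n$" is null on $\{\Gamma_0=g\}$, and no $U_x$ can contain it together with $\{\Gamma_0=g\}$. We therefore let copy $l$ count only up to a condition involving $l$.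

**Definition (blocks and $N_b$).** A *block* is an injective sequence $b=(d,i_0,i_1,i_2,\dots)$ in $\kappa$. For $x\in X$ put $\gamma_l=\Gamma_l(x_d)$. For $l\ge1$ let $m_l=\max(F(\gamma_0)\cup F(\gamma_l))$, with $\max\emptyset=-1$, and
$$M^b_l(x)=\min\{n>m_l:\ x_{i_0}(n)+\varepsilon(\gamma_0)\neq x_{i_l}(n)+\varepsilon(\gamma_l)\}\in\omega\cup\{\infty\}. \tag{3}$$
Put
$$N_b(x)=\min_{l\ge1}\max(l,M^b_l(x))\ \text{ if this is finite},\qquad N_b(x)=1\ \text{ otherwise}. \tag{4}$$

For example, if all $\gamma_l=(\emptyset,0)$ and $M_1^b=5$, $M_2^b=3$, $M_3^b=7$, then the terms are $5,3,7$ for $l=1,2,3$ and at least $4$ for $l\ge4$, so $N_b=3$.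

The function $N_b:X\to\{1,2,\dots\}$ is $\Sigma$-measurable, since each condition $\gamma_0=g$, $\gamma_l=h$, and each condition on finitely many bits, defines a set in $\Sigma$. Also $M_1^b<\infty$ almost everywhere: for each of the countably many pairs $(g,h)$, independence makes $x_{i_0}(n)+\varepsilon(g)=x_{i_1}(n)+\varepsilon(h)$ for all $n>\max(F(g)\cup F(h))$ a null event. Wherever $M^b_1<\infty$, the minimum in (4) is finite, so off a null set
$$N_b>n\iff M^b_l>n\ \text{ for all }1\le l\le n, \tag{5}$$
$$1\le l<N_b\ \Longrightarrow\ M^b_l\ge N_b. \tag{6}$$
For (5): $N_b>n$ means $\max(l,M^b_l)>n$ for all $l\ge1$, which is automatic for $l>n$. For (6): $\max(l,M_l^b)\ge N_b>l$ forces $M_l^b\ge N_b$. By (5), only finitely many copies are involved in $\{N_b>n\}$. By (6), copy $l$ agrees with copy $0$, up to the twist, from $m_l$ to $N_b$, as soon as $N_b>l$.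

For $i\in\kappa$ not in the range of $b$, put
$$E_{i,b}=\{x:\ x_i(N_b(x)-1)=1\}\in\Sigma .$$
This reads coordinate $i$ at the index supplied by the block $b$. A block is always read by a *different* block: $N_b$ depends on all coordinates of $b$, so reading a coordinate of $b$ at index $N_b-1$ would involve the other coordinates of $b$ from the start.

## 6. Free sets and the choice of two blocks

**Lemma 3 (free sets).** Let $\lambda$ be a regular cardinal and $\tau$ an infinite cardinal with $\tau^+<\lambda$. Let $|\Lambda|=\lambda$ and let $f$ assign to each $\alpha\in\Lambda$ a set $f(\alpha)\subseteq\Lambda\setminus\{\alpha\}$ with $|f(\alpha)|\le\tau$. Then there is $A\subseteq\Lambda$ with $|A|=\lambda$ such that $\beta\notin f(\alpha)$ for all distinct $\alpha,\beta\in A$.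

*Proof.* We may take $\Lambda=\lambda$. The set $Z=\{\alpha<\lambda:\operatorname{cf}\alpha=\tau^+\}$ is stationary in $\lambda$. For $\alpha\in Z$, $|f(\alpha)\cap\alpha|\le\tau<\operatorname{cf}\alpha$, so $\sup(f(\alpha)\cap\alpha)<\alpha$ (with $\sup\emptyset=0$). By Fodor's lemma this regressive function has a constant value $\delta$ on a stationary set $Z'\subseteq Z$. As $\lambda$ is regular, $\sup f(\alpha)<\lambda$ for every $\alpha$, and we can choose recursively $\alpha_\zeta\in Z'$ for $\zeta<\lambda$ with $\alpha_\zeta>\delta$ and, for every $\eta<\zeta$, $\alpha_\zeta>\alpha_\eta$ and $\alpha_\zeta>\sup f(\alpha_\eta)$. Let $\eta<\zeta$. Then $\alpha_\zeta\notin f(\alpha_\eta)$ because $\alpha_\zeta>\sup f(\alpha_\eta)$. And $\alpha_\eta\notin f(\alpha_\zeta)$ because $\delta<\alpha_\eta<\alpha_\zeta$ while $\sup(f(\alpha_\zeta)\cap\alpha_\zeta)=\delta$. So $A=\{\alpha_\zeta:\zeta<\lambda\}$ works. $\square$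

From now until the end of Section 8, let $\kappa\ge\kappa_0$ and **suppose that $\phi$ is a lifting of $X=C^\kappa$.**

**The supports.** For $k<\kappa$ let $\mathcal G_k$ be the countable family of all sets $\{x:x_k(n)=1\}$ and $\{x:\Gamma_l(x_k)=g\}$, for $n,l\in\omega$ and $g\in G$. Let $S_0(k)\ni k$ be a countable set determining every $\phi E$ with $E\in\mathcal G_k$. Put
$$W_k=\{x:\ \forall E\in\mathcal G_k\ (x\in\phi E\iff x\in E)\}.$$
$W_k$ is the set of points at which $\phi$ is honest about coordinate $k$. It is determined by $S_0(k)$. Its complement is the union of the countably many null sets $\phi E\triangle E$, $E\in\mathcal G_k$, so $\mu W_k=1$. For a block $b$ and $i\notin\operatorname{ran}b$ let $S(i,b)$ be a countable set determining $\phi(E_{i,b})$.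

**Lemma 4.** There are blocks $b=(d,i_0,i_1,\dots)$ and $b'=(d',i'_0,i'_1,\dots)$ with disjoint ranges $B,B'$ such that

* (a) $S_0(k)\cap(B\cup B')=\{k\}$ for every $k\in B\cup B'$;
* (b) $S(i'_l,b)\cap B'\subseteq\{i'_l\}$ for every $l$;
* (c) $S(i_l,b')\cap B\subseteq\{i_l\}$ for every $l$.

The obstacle is circular: (b) restricts $b'$ in terms of $b$, and (c) restricts $b$ in terms of $b'$. The remedy is to choose $b'$ in a very large set so that (b) holds for *all* candidates $b$ in a small set, and only then to choose $b$.

*Proof.* Let $\lambda=\kappa_0=\nu^{++}$, a regular cardinal with $\lambda\subseteq\kappa$.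

**Step 1: secure (a).** Apply Lemma 3 with $\tau=\omega$ to $k\mapsto(S_0(k)\cap\lambda)\setminus\{k\}$ on $\lambda$. We get $K\subseteq\lambda$ with $|K|=\lambda$ and $S_0(k)\cap K=\{k\}$ for $k\in K$. Split $K$ into disjoint $K_1,K_2$ with $|K_1|=\omega_2$ and $|K_2|=\lambda$. Any blocks with ranges in $K$ satisfy (a).

**Step 2: choose $b'$ against all blocks in $K_1$.** The number of blocks with range in $K_1$ is $\omega_2^{\,\omega}$. By Hausdorff's formula, used twice, $\omega_2^{\,\omega}=\omega_2\cdot\omega_1^{\,\omega}=\omega_2\cdot\omega_1\cdot2^\omega=\max(\omega_2,\mathfrak c)=\nu$. So for $i\in K_2$ the set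
$$f(i)=\Bigl(K_2\cap\bigcup\{S(i,b):b\text{ a block in }K_1\}\Bigr)\setminus\{i\}$$
has size at most $\nu\cdot\omega=\nu$. As $\nu^+<\lambda$, Lemma 3 with $\tau=\nu$ gives $A_2\subseteq K_2$ of size $\lambda$ that is free for $f$. Choose any block $b'$ with range $B'\subseteq A_2$. If $b$ is a block in $K_1$ and $j\in B'\setminus\{i'_l\}$, then $j\notin f(i'_l)$, so $j\notin S(i'_l,b)$. Thus (b) holds for every block $b$ in $K_1$.

**Step 3: choose $b$.** With $b'$ fixed, $j\mapsto(K_1\cap S(j,b'))\setminus\{j\}$ has countable values on $K_1$, and $|K_1|=\omega_2$ is regular with $\omega_1<\omega_2$. Lemma 3 with $\tau=\omega$ gives a free $A_1\subseteq K_1$ of size $\omega_2$. Choose any block $b$ with range $B\subseteq A_1$. Freeness gives (c), and $B\cap B'=\emptyset$ since $K_1\cap K_2=\emptyset$. $\square$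

Fix such $b,b'$ and write $N=N_b$, $N'=N_{b'}$.

## 7. The points $x(\xi,u,\eta,v)$

Let $J=\kappa\setminus(B\cup B')$.

**Fixing the other coordinates.** Let $k\in B\cup B'$. By (a), $S_0(k)\subseteq J\cup\{k\}$, so $W_k$ is determined by $x_k$ and $x|J$. By Fubini's theorem, for $m^J$-almost every $z\in C^J$ the Borel set
$$Q_k=\{q\in C:\ \text{points }x\text{ with }x|J=z,\ x_k=q\text{ lie in }W_k\}$$
has $mQ_k=1$. Since $B\cup B'$ is countable, we can fix one $z\in C^J$ for which $mQ_k=1$ for all $k\in B\cup B'$.

**The special points.** For $(\xi,u,\eta,v)\in C^4$ let $x=x(\xi,u,\eta,v)$ be the point with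
$$x_{d'}=u,\quad x_{i'_l}=\Gamma_l(u)\xi,\qquad x_d=v,\quad x_{i_l}=\Gamma_l(v)\eta\quad(l\in\omega),\qquad x|J=z. \tag{7}$$
So $B'$ carries twisted copies of $\xi$ with twists coded by $u$, and $B$ carries twisted copies of $\eta$ with twists coded by $v$. The map $(\xi,u,\eta,v)\mapsto x$ is measurable from $C^4$ to $(X,\Sigma)$.

**Honesty at almost all special points.** The special points lie in a null set of $X$: for instance, $x_{i'_0}+x_{i'_1}$ is eventually constant. But under $m^4$ each single coordinate $x_k$, $k\in B\cup B'$, has law $m$. This is clear for $d$ and $d'$. For $i'_l$, fix $u$: then $\xi\mapsto\Gamma_l(u)\xi$ preserves $m$; now integrate over $u$. The case of $i_l$ is the same. Hence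
$$R=\{(\xi,u,\eta,v):\ x_k\in Q_k\text{ for every }k\in B\cup B'\}$$
is a Borel conull set, and for $(\xi,u,\eta,v)\in R$ the point $x(\xi,u,\eta,v)$ lies in $W_k$ for every $k\in B\cup B'$.

If $x\in W_k$ for $k$ in some set $L$, then every finite Boolean combination $A$ of members of $\bigcup_{k\in L}\mathcal G_k$ satisfies $A\in U_x\iff x\in A$, because the sets $A$ with this property form an algebra.

**Lemma 5.** If $x=x(\xi,u,\eta,v)$ with $(\xi,u,\eta,v)\in R$, then $\{N>n\}\in U_x$ and $\{N'>n\}\in U_x$ for every $n\in\omega$.

*Proof.* The definitions are symmetric under exchanging $(b,\eta,v)$ with $(b',\xi,u)$, so consider $N'$. By (5) and (1) it suffices that $\{M^{b'}_l>n\}\in U_x$ for $1\le l\le n$, since $U_x$ is closed under finite intersections (for $n=0$ the intersection is $X$). Let $g=\Gamma_0(u)$, $h=\Gamma_l(u)$ and $m_0=\max(F(g)\cup F(h))$. By (3), $\{M^{b'}_l>n\}$ contains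
$$\{y:\Gamma_0(y_{d'})=g,\ \Gamma_l(y_{d'})=h\}\cap\bigcap_{m_0<r\le n}\{y:\ y_{i'_0}(r)+\varepsilon(g)=y_{i'_l}(r)+\varepsilon(h)\},$$
because on this set $m_l=m_0$ and there is no disagreement at places $r$ with $m_0<r\le n$. The displayed set is a finite Boolean combination of members of $\mathcal G_{d'}\cup\mathcal G_{i'_0}\cup\mathcal G_{i'_l}$. It contains $x$: for $r>m_0$, (7) and (2) give $x_{i'_0}(r)=\xi(r)+\varepsilon(g)$ and $x_{i'_l}(r)=\xi(r)+\varepsilon(h)$, so $x_{i'_0}(r)+\varepsilon(g)=\xi(r)=x_{i'_l}(r)+\varepsilon(h)$. As $x\in W_{d'}\cap W_{i'_0}\cap W_{i'_l}$, the displayed set belongs to $U_x$. $\square$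

**Lemma 6.** Let $x=x(\xi,u,\eta,v)$ with $(\xi,u,\eta,v)\in R$. If $\{N'\ge N\}\in U_x$, then the bit
$$c_l=\chi_{\phi(E_{i'_l,b})}(x)+\varepsilon(\Gamma_l(u)) \tag{8}$$
is the same for all $l\in\omega$.

*Proof.* Let $l\ge1$, and let $g,h,m_0$ be as in the proof of Lemma 5. We show $c_0=c_l$.

**Step 1: a set in $U_x$ on which comparison is possible.** The set
$$H=\{N'\ge N\}\cap\{N>\max(l,m_0+1)\}\cap\{y:\Gamma_0(y_{d'})=g,\ \Gamma_l(y_{d'})=h\}$$
belongs to $U_x$: the first set by hypothesis, the second by Lemma 5, and the third because it contains $x$ and $x\in W_{d'}$.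

**Step 2: compare copies $0$ and $l$ at index $N-1$.** For almost every $y\in H$ we have $l<N(y)\le N'(y)$, so (6) for $b'$ gives $M^{b'}_l(y)\ge N'(y)\ge N(y)$. Hence $r=N(y)-1$ satisfies $m_0<r<M^{b'}_l(y)$. As $m_l=m_0$ at $y$, (3) gives $y_{i'_0}(r)+\varepsilon(g)=y_{i'_l}(r)+\varepsilon(h)$, that is,
$$\chi_{E_{i'_0,b}}(y)+\varepsilon(g)=\chi_{E_{i'_l,b}}(y)+\varepsilon(h).$$

**Step 3: transfer to $x$.** By (1), $U_x$ contains $X\setminus(E_{i'_0,b}\triangle E_{i'_l,b})$ if $\varepsilon(g)=\varepsilon(h)$, and $E_{i'_0,b}\triangle E_{i'_l,b}$ otherwise. Since $\phi$ is a homomorphism, $\chi_{\phi(E_{i'_0,b})}(x)$ and $\chi_{\phi(E_{i'_l,b})}(x)$ are equal in the first case and different in the second. So $c_0=c_l$. $\square$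

## 8. Whichever index is smaller, almost no point survives

**Step 1: the bit depends on $(\xi,u)$ only through $\Gamma_l(u)\xi$.** By (b), $\chi_{\phi(E_{i'_l,b})}(x)$ depends only on $x_{i'_l}$, $x|B$ and $x|J$. At the special points, $x|J=z$ is fixed and $x|B$ is a function of $(\eta,v)$. Let $D_l(q;\eta,v)$ be the value of $\chi_{\phi(E_{i'_l,b})}$ at the point with $i'_l$-coordinate $q$, other $B'$-coordinates $0$, $B$-coordinates given by $(\eta,v)$ as in (7), and $J$-coordinates $z$. Since $\phi(E_{i'_l,b})\in\Sigma$, this is a Borel function $D_l:C\times C^2\to\{0,1\}$, and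
$$\chi_{\phi(E_{i'_l,b})}(x(\xi,u,\eta,v))=D_l(\Gamma_l(u)\xi;\eta,v)\quad\text{for all }(\xi,u,\eta,v)\in C^4. \tag{9}$$
Note that $d'\notin S(i'_l,b)$, so $D_l$ is not told which twist was used.

**Step 2: the set where $\{N'\ge N\}\in U_x$ is negligible.** Put
$$\mathcal P=\{(\xi,u,\eta,v):\ D_l(\Gamma_l(u)\xi;\eta,v)+\varepsilon(\Gamma_l(u))\text{ is the same for all }l\},$$
a Borel set. For every $(\eta,v)$, Lemma 2 applied to the functions $D_l(\cdot\,;\eta,v)$ says that the $(\xi,u)$-section of $\mathcal P$ is null. By Fubini's theorem $\mathcal P$ is null. By Lemma 6 and (9), if $(\xi,u,\eta,v)\in R$ and $\{N'\ge N\}\in U_x$, then $(\xi,u,\eta,v)\in\mathcal P$.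

**Step 3: the other order.** The situation is symmetric in $b$ and $b'$, with (c) in place of (b): if $\{N\ge N'\}\in U_x$, then the bits $\chi_{\phi(E_{i_l,b'})}(x)+\varepsilon(\Gamma_l(v))$ agree for all $l$, and $\chi_{\phi(E_{i_l,b'})}(x)$ is a Borel function $D'_l(\Gamma_l(v)\eta;\xi,u)$. So there is a null Borel set $\mathcal P'\subseteq C^4$ such that if $(\xi,u,\eta,v)\in R$ and $\{N\ge N'\}\in U_x$, then $(\xi,u,\eta,v)\in\mathcal P'$.

**Step 4: contradiction.** Since $\{N'\ge N\}\cup\{N\ge N'\}=X$, the ultrafilter $U_x$ contains at least one of the two, for every $x$. Hence $R\subseteq\mathcal P\cup\mathcal P'$. But $R$ is conull in $C^4$ and $\mathcal P\cup\mathcal P'$ is null. So $\phi$ does not exist, and Theorem 1 is proved. $\blacksquare$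

## 9. Measure algebras of large Maharam type

The *Maharam type* of a probability algebra is the least cardinality of a subset that generates it as a $\sigma$-complete algebra. The algebra is *homogeneous* if all its nonzero principal ideals have the same type. For example, the measure algebra of $C$ has type $\omega$: the sets $\{q:q(n)=1\}$ generate it, and a finite set generates only a finite algebra. Maharam's theorem says that for infinite $\kappa$ the measure algebra of $\{0,1\}^\kappa$ is, up to isomorphism, the only homogeneous probability algebra of type $\kappa$, and that every probability algebra is a countable simple product of scaled homogeneous ones, of infinite type or of type $0$ (atoms).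

**Theorem 2.** If $\mathfrak A$ is a probability algebra of Maharam type at least $\kappa_0$, there is a probability space with measure algebra isomorphic to $\mathfrak A$ and with no lifting.

*Proof.* **Step 1: one factor is large.** Write $\mathfrak A$ as a countable product of homogeneous factors, the principal ideals of $a_0,a_1,\dots$, with types $\kappa_0',\kappa_1',\dots$. The union of generating sets of the factors, together with the elements $a_n$, generates $\mathfrak A$, so the type of $\mathfrak A$ is at most $\max(\omega,\sup_n\kappa_n')$. If every $\kappa'_n$ were less than $\kappa_0=\nu^{++}$, this would be at most $\nu^+<\kappa_0$. So some factor has type $\kappa\ge\kappa_0$.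

**Step 2: the space.** Let $(X,\Sigma,\mu)$ be the direct sum of scaled probability spaces realizing the factors: $\{0,1\}^{\kappa_n'}$ with its Baire $\sigma$-algebra for infinite type, one point for an atom, each scaled by the measure of $a_n$. Its measure algebra is isomorphic to $\mathfrak A$. Let $Y=\{0,1\}^\kappa$ be the summand found in Step 1.

**Step 3: a lifting of $X$ would give one of $Y$.** Suppose that $\phi$ is a lifting of $X$. Fix an ultrafilter $\mathcal U$ of measurable subsets of $Y$ containing no null set. For measurable $E\subseteq Y$ put
$$\phi'E=(Y\cap\phi E)\cup(Y\setminus\phi Y)\ \text{ if }E\in\mathcal U,\qquad \phi'E=Y\cap\phi E\ \text{ otherwise.}$$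
Since $\phi E\subseteq\phi Y$, the map $\phi'$ acts on $Y\cap\phi Y$ as $E\mapsto Y\cap\phi E$, which is a homomorphism there. On $Y\setminus\phi Y$ it gives everything or nothing according to $\mathcal U$, which is again a homomorphism. So $\phi'$ is a Boolean homomorphism into the measurable subsets of $Y$. As $Y\setminus\phi Y$ is null, $\phi'E\triangle E$ is null. If $E$ is null, then $E\notin\mathcal U$ and $\phi'E=Y\cap\phi E=\emptyset$. So $\phi'$ is a lifting of $Y$, up to the scaling of the measure, which is irrelevant. This contradicts Theorem 1. $\square$

**Proposition 2.** For infinite $\kappa$, $\{0,1\}^\kappa$ with its Baire $\sigma$-algebra and usual measure has a lifting iff every probability space whose measure algebra is homogeneous of Maharam type $\kappa$ has one.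

*Proof.* If every such space has a lifting, so has $\{0,1\}^\kappa$, since by Maharam's theorem its measure algebra is homogeneous of type $\kappa$.

Conversely, let $\psi$ be a lifting of $\{0,1\}^\kappa$ and let $(Y,\mathrm T,\sigma)$ have a homogeneous measure algebra of type $\kappa$. By Maharam's theorem there are $E_i\in\mathrm T$ $(i<\kappa)$ such that the $E_i^\bullet$ are independent elements of measure $\frac12$ generating the algebra. Put $f(y)=(\chi_{E_i}(y))_{i<\kappa}$. Then $f$ is measurable for the Baire $\sigma$-algebra, and independence says that it is inverse-measure-preserving. So $E^\bullet\mapsto f^{-1}[E]^\bullet$ is a well-defined, injective, measure-preserving $\sigma$-homomorphism. Its image is a $\sigma$-subalgebra containing all $E_i^\bullet$, hence everything, so it is an isomorphism of measure algebras. Therefore $\theta(f^{-1}[E]^\bullet)=f^{-1}[\psi E]$ is well defined on the measure algebra of $Y$, it is a Boolean homomorphism into $\mathrm T$, and $f^{-1}[\psi E]^\bullet=f^{-1}[E]^\bullet$ because $f^{-1}[\psi E\triangle E]$ is null. So $\theta$ is a lifting of $Y$. $\square$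

## 10. Universally measurable values

A subset of $C^J$, $J$ countable, is *universally measurable* if it is measurable for the completion of every Borel probability measure on $C^J$; for example, every analytic set is. The preimage of a universally measurable set $H$ under a Borel map $f$ is universally measurable: given $\sigma$ on the domain, let $H_1\subseteq H\subseteq H_2$ be Borel sets with $(f_*\sigma)(H_2\setminus H_1)=0$; then $f^{-1}[H]$ lies between $f^{-1}[H_1]$ and $f^{-1}[H_2]$, whose difference is $\sigma$-null.

**Theorem 3.** Let $\kappa\ge\kappa_0$, $X=C^\kappa$, and let $T\supseteq\Sigma$ be the $\sigma$-algebra of all sets $\{x:x|J\in H\}$ with $J\subseteq\kappa$ countable and $H\subseteq C^J$ universally measurable. There is no Boolean homomorphism $\phi:\Sigma\to T$ with $\phi E=\emptyset$ for null $E$ and $\phi E\triangle E$ negligible for every $E\in\Sigma$. Consequently, for every $\sigma$-algebra $\Sigma'$ with $\Sigma\subseteq\Sigma'\subseteq T$, $X$ with the completed measure restricted to $\Sigma'$ has no lifting.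

*Proof.* $T$ is a $\sigma$-algebra: for a sequence of members take the union of the index sets and pull back along restriction maps. Every member of $T$ is measurable for the completion of $\mu$. Suppose that $\phi$ is as described. We go through Sections 4–8.

**Step 1: what does not change.** $U_x=\{E\in\Sigma:x\in\phi E\}$ is an ultrafilter of $\Sigma$ without null sets, and (1) holds, by the same computations. The sets $E_{i,b}$, $\{N>n\}$, $\{N'\ge N\}$ and so on are still in $\Sigma$. Every $\phi E$ is determined by countably many coordinates, which is all that Section 6 uses. The proofs of Lemmas 5 and 6 use only (1), membership in the $W_k$, and almost-everywhere statements about sets in $\Sigma$.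

**Step 2: measurability of the derived sets.** If $A\in T$ and $\Phi$ is a measurable map from a countable power of $C$ to $(X,\Sigma)$, then $\Phi^{-1}[A]$ is universally measurable, being the preimage of some universally measurable $H\subseteq C^J$ under the Borel map $w\mapsto\Phi(w)|J$. So:

* $W_k\in T$, as a countable Boolean combination of members of $T$. Since $W_k$ is determined by $S_0(k)$, extending points of $C^{S_0(k)}$ by $0$ shows that $W_k=\{x:x|S_0(k)\in H_k\}$ with $H_k$ universally measurable, and $H_k$ is conull. It contains a Borel conull set, so by Fubini's theorem almost every $z$ gives a section $Q_k$ with $mQ_k=1$, and $Q_k$ is universally measurable.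
* $R$ is a countable intersection of preimages of the $Q_k$ under the Borel maps $(\xi,u,\eta,v)\mapsto x_k$. It is universally measurable, and conull because $x_k$ has law $m$.
* $\{D_l=1\}$ is the preimage of $\phi(E_{i'_l,b})\in T$ under a measurable map $C^3\to X$. So $D_l$, its sections $D_l(\cdot\,;\eta,v)$, and $\mathcal P$ are universally measurable. The same holds for $\mathcal P'$.

**Step 3: Lemma 2 for universally measurable $D_l$.** Now $P$ is universally measurable. If it is not null, it contains a Borel set $P_1$ of positive measure, and $m(P_1^\xi)>0$ for a non-null set of $\xi$. For such $\xi$, $c_l(u)$ is a function of $\Gamma_l(u)$, which has countably many values, so $c_l$ is Borel in $u$. The argument of Step 1 of Lemma 2 gives $\xi\in V_0\cup V_1$. The $V_c$ are universally measurable, being countable Boolean combinations of preimages under the maps $q\mapsto gq$. Step 2 of Lemma 2 uses only Lemma 1, which was proved for sets measurable for the completion of $m$. So $P$ is null.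

**Step 4: conclusion.** All $(\xi,u)$-sections of $\mathcal P$ are null, so every Borel subset of $\mathcal P$ is null by Fubini's theorem, and hence $\mathcal P$ is null. Likewise $\mathcal P'$ is null. As before $R\subseteq\mathcal P\cup\mathcal P'$, a contradiction.

For the last sentence of the theorem, a lifting $\Sigma'\to\Sigma'$ restricted to $\Sigma$ would be a homomorphism $\Sigma\to T$ of the excluded kind. $\square$

## 11. Meagre sets in place of null sets

A set is *meagre* if it is a countable union of nowhere dense sets, and *comeagre* if its complement is meagre. We use these textbook facts. In a compact Hausdorff space no nonempty open set is meagre (Baire). A non-meagre Borel set is comeagre in some nonempty basic open set (the Baire property). For a Borel set $A\subseteq Y\times Z$, with $Y,Z$ countable powers of $C$, $A$ is meagre iff the sections $A_y$ are meagre for comeagre many $y$ (Kuratowski–Ulam). One consequence concerns $X=C^\kappa$ with the product topology.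

**Lemma 7.** If $J\subseteq\kappa$ is countable and $H\subseteq C^J$ is Borel, then $\{x:x|J\in H\}$ is meagre in $X$ iff $H$ is meagre in $C^J$.

*Proof.* Let $\pi:X\to C^J$ be the restriction map, which is continuous and open. Preimages of nowhere dense sets under $\pi$ are nowhere dense, so if $H$ is meagre, so is $\pi^{-1}[H]$. If $H$ is not meagre, it is comeagre in some nonempty open $V$, so $\pi^{-1}[V\setminus H]$ is meagre. If $\pi^{-1}[H]$ were meagre too, then the nonempty open set $\pi^{-1}[V]$ would be meagre, which is impossible. $\square$

**Theorem 4.** Let $\kappa\ge\kappa_0$ and $X=C^\kappa$. There is no Boolean homomorphism $\phi:\Sigma\to\Sigma$ such that $E\triangle\phi E$ is meagre for every $E\in\Sigma$ and $\phi E=\emptyset$ for every meagre $E\in\Sigma$.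

*Proof.* Suppose that $\phi$ is such a homomorphism. We repeat the proof of Theorem 1 with meagre sets in place of null sets.

**Step 1: ultrafilters.** $U_x=\{E\in\Sigma:x\in\phi E\}$ is an ultrafilter of $\Sigma$ containing no meagre set. If $E\in U_x$ and $E\setminus F$ is meagre, then $F\in U_x$, since $\phi(E\setminus F)=\emptyset$. This replaces (1).

**Step 2: Lemma 2 for category.** Let $D_l:C\to\{0,1\}$ be Borel, and let $P$ and $V_c$ be as in Lemma 2. We show that $P$ is meagre. Suppose not. By Kuratowski–Ulam, $P^\xi$ is non-meagre for a non-meagre set of $\xi$. Fix such a $\xi$. For some $c$, the set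
$$\{u:\ \Gamma_l(u)\in A_l\text{ for all }l\},\qquad A_l=\{g:D_l(g\xi)+\varepsilon(g)=c\},$$
is non-meagre. Suppose that $A_l\neq G$ for infinitely many $l$. A basic open set restricts finitely many bits of $u$, so there is $l$ with $A_l\ne G$ such that none of the bits $u(\langle l,n\rangle)$ is restricted. Pick $g_n\notin A_l$ and require in addition $u(\langle l,j\rangle)=0$ for $j<n$ and $u(\langle l,n\rangle)=1$. On this smaller nonempty open set $\Gamma_l(u)=g_n\notin A_l$. So the displayed set would be nowhere dense, which is false. Hence $A_l=G$ for all large $l$, and $\xi\in V_c$. So $V_0\cup V_1$ is non-meagre.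

Each $V_c$ is Borel and invariant under finite changes, by the computation in Lemma 2. Such a set is meagre or comeagre: if it is non-meagre, it is comeagre in some $[s]$; finite changes carry $[s]$ onto each $[s']$ with $s'$ of the same length and preserve $V_c$, so $V_c$ is comeagre in every such $[s']$, hence in $C$. The homeomorphism $q\mapsto q+1$ exchanges the disjoint sets $V_0,V_1$. So both are meagre or both are comeagre, and two disjoint sets cannot both be comeagre. Hence both are meagre, a contradiction.

**Step 3: blocks.** Define $M^b_l$, $N_b$ and $E_{i,b}$ as in Section 5. For fixed $g,h\in G$ the set of $(q,q')\in C^2$ with $q(n)+\varepsilon(g)=q'(n)+\varepsilon(h)$ for all $n>\max(F(g)\cup F(h))$ is closed, and it is nowhere dense because a basic open set leaves some such $n$ unrestricted. There are countably many pairs $(g,h)$, so by Lemma 7 $M^b_1<\infty$ off a meagre set. Hence (5) and (6) hold off a meagre set.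

**Step 4: supports and blocks.** Define $\mathcal G_k,S_0(k),W_k,S(i,b)$ as in Section 6. $W_k$ is comeagre, since its complement is the union of the countably many meagre sets $\phi E\triangle E$, $E\in\mathcal G_k$. Lemma 4 is a statement about countable supports only, and holds as before. Fix $b,b',B,B',J$ and write $N=N_b$, $N'=N_{b'}$.

**Step 5: the choice of $z$.** Write $W_k=\{x:x|S_0(k)\in H_k\}$ with $H_k$ Borel. By Lemma 7, $H_k$ is comeagre. Let $J_0=\bigcup_{k\in B\cup B'}S_0(k)\setminus(B\cup B')$, a countable subset of $J$. By (a), $S_0(k)\subseteq J_0\cup\{k\}$. By Kuratowski–Ulam, for comeagre many $z_0\in C^{J_0}$ the sections $Q_k$ are comeagre for all $k\in B\cup B'$ at once. Fix such a $z_0$, and let $z\in C^J$ extend $z_0$ by $0$ on $J\setminus J_0$.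

**Step 6: $R$ is comeagre.** Define $x(\xi,u,\eta,v)$ by (7) and $R$ as in Section 7; $R$ is Borel. For $k=i'_l$ put $A=C\setminus Q_k$, a meagre set. Then
$$\{(\xi,u):\Gamma_l(u)\xi\in A\}\subseteq\bigcup_{g\in G}\{(\xi,u):g\xi\in A\}$$
is meagre, since each $g$ acts on $C$ as a homeomorphism and $G$ is countable. The case $k=i_l$ is the same, and for $k=d,d'$ the condition is simply $v\in Q_d$ or $u\in Q_{d'}$. So $R$ is a countable intersection of comeagre sets.

**Step 7: the infinite indices and the comparison.** Lemma 5 holds with the same proof: the displayed set there is contained in $\{M_l^{b'}>n\}$, contains $x$, and is a finite Boolean combination of sets about which $\phi$ is honest at $x$; and (5) holds off a meagre set, so Step 1 applies. Lemma 6 holds with "for almost every $y\in H$" replaced by "for all $y\in H$ outside a meagre set".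

**Step 8: conclusion.** As in Section 8, clause (b) gives Borel functions $D_l$ satisfying (9), and $\mathcal P$ is Borel. By Step 2 all its $(\xi,u)$-sections are meagre, so $\mathcal P$ is meagre by Kuratowski–Ulam. By symmetry, with (c), $\mathcal P'$ is meagre. Every $U_x$ contains $\{N'\ge N\}$ or $\{N\ge N'\}$, so $R\subseteq\mathcal P\cup\mathcal P'$. But $R$ is comeagre in $C^4$, and $C^4$ is not meagre in itself. This contradiction proves the theorem. $\square$
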